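# Measurable and approximately measurable colorings of acyclic Borel graphs

## 1. A rotation that needs three colors, or two, or one

Let $\mathbb T=\mathbb R/\mathbb Z$ with Lebesgue measure $\mu$, fix an irrational $\alpha$, and let $Tx=x+\alpha$. Join $x$ to $Tx$ for every $x\in\mathbb T$. Since $T$ has no periodic points, every connected component is a bi-infinite path
$$\cdots - T^{-1}x - x - Tx - T^2x-\cdots,$$
so the graph has no cycles. Choosing one point in each component and using the parity of the distance to it, we see that two colors suffice. That coloring makes an arbitrary choice in each orbit, so let us see what happens if colorings must be measurable.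

**Two colors fail.** Let $c:\mathbb T\to\{0,1\}$ be a measurable proper coloring, and put $P=\{x:c(x)=0\}$. Then $TP=\mathbb T\setminus P$. So $\mu(P)=1/2$, and $T^2P=P$. But $T^2$ is the rotation by $2\alpha$, which is irrational, hence ergodic, and an invariant set cannot have measure $1/2$.

**Two colors suffice off a small set.** Let $0<\varepsilon<1$ and let $J=[0,\varepsilon)$, an arc of measure $\varepsilon$. Every backward orbit is dense, so for $x\notin J$ there is a least $n(x)\ge1$ with $T^{-n(x)}x\in J$. Color $x\notin J$ by the parity of $n(x)$. If $x$ and $Tx$ both lie outside $J$, then $n(Tx)=n(x)+1$, so this is a Borel proper $2$-coloring of the graph restricted to $\mathbb T\setminus J$. One color is not enough on large sets: if $A$ is independent then $A\cap TA=\emptyset$, so $\mu(A)\le1/2$.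

**Three colors suffice everywhere.** Take $\varepsilon$ smaller than the distance from $\alpha$ to the nearest integer. Then no two points of $J$ are adjacent, so $J$ can receive a third color.

So the answer is $3$ if the whole space must be colored measurably, and $2$ if we may delete an arbitrarily small set. Now subdivide each edge by two extra vertices that carry no mass: the vertex set is $\mathbb T\times\{0,1,2\}$, the measure is Lebesgue measure on $\mathbb T\times\{0\}$, and the edges are those of the paths
$$(x,0)-(x,1)-(x,2)-(Tx,0),\qquad x\in\mathbb T .\tag{1}$$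
Then one color suffices after deleting a null set, since $\mathbb T\times\{0\}$ is independent. But the walk from $(x,0)$ to $(Tx,0)$ still has odd length, and the argument above still forbids a measurable $2$-coloring of the whole space.

We have met the pairs $(3,2)$ and $(3,1)$. Can the gap be larger? Can the first number be infinite while the second is $2$? Which pairs occur at all for graphs without cycles?

## 2. The chromatic numbers and the theorem

Throughout, $\mathbb N=\{0,1,\dots\}$, $[n]=\{1,\dots,n\}$, the axiom of choice is assumed, and $K_n$ is the complete graph on $[n]$. A *Borel graph* $\boldsymbol G$ on a standard Borel space $X$ is a symmetric irreflexive Borel subset of $X^2$; it is *acyclic* if it contains no cycles, and *locally countable* if every vertex has countably many neighbors. A *coloring* with values in $Y$ is a map $c:X\to Y$ with $c(x)\ne c(y)$ whenever $x\,\boldsymbol G\,y$. For $A\subseteq X$ Borel, $\boldsymbol G|A$ is the induced graph. Let $\mu$ be a Borel probability measure on $X$; *null* means $\mu$-null, and a map is $\mu$-measurable if preimages of Borel sets are measurable for the completion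 of $\mu$.

**Definition (four chromatic numbers).**

- $\chi_B(\boldsymbol G)$ is the least cardinality of a standard Borel space $Y$ such that $\boldsymbol G$ has a Borel coloring $c:X\to Y$.
- $\chi_\mu(\boldsymbol G)$ is the same with "$\mu$-measurable" in place of "Borel". The coloring must be defined and proper on all of $X$.
- $\chi^{ap}_\mu(\boldsymbol G)$ is the least cardinal $\kappa$ such that for every $\varepsilon>0$ there is a Borel $A\subseteq X$ with $\mu(X\setminus A)<\varepsilon$ and $\chi_B(\boldsymbol G|A)\le\kappa$.
- $\chi^{ae}_\mu(\boldsymbol G)$ is the least value of $\chi_B(\boldsymbol G|X_0)$ over conull Borel sets $X_0\subseteq X$.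

All of these lie in $\{1,2,3,\dots,\aleph_0,2^{\aleph_0}\}$, because the identity is a Borel coloring and a standard Borel space is countable or of size $2^{\aleph_0}$. Moreover
$$\chi^{ap}_\mu\le\chi^{ae}_\mu\le\chi_\mu\le\chi_B .\tag{2}$$
The first and last inequalities are immediate. For the middle one, a $\mu$-measurable map into a countable set is Borel on some conull Borel set; if $\chi_\mu=2^{\aleph_0}$ there is nothing to prove.

For example, let $\boldsymbol G$ be a single edge $\{p,q\}$ with $\mu$ the point mass at $p$. Then $\chi^{ap}_\mu=\chi^{ae}_\mu=1$ since $\{p\}$ is conull, while $\chi_\mu=\chi_B=2$. For the rotation of Section 1, $\chi^{ap}_\mu=2$ and $\chi_\mu=3$.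

The problem, from the text of Alexander S. Kechris and Andrew S. Marks (https://pma.caltech.edu/documents/5616/combinatorics20book.pdf), is to determine all pairs $(\chi_\mu(\boldsymbol G),\chi^{ap}_\mu(\boldsymbol G))$ for acyclic Borel graphs $\boldsymbol G$.

**Theorem A.** The set of pairs $(\chi_\mu(\boldsymbol G),\chi^{ap}_\mu(\boldsymbol G))$, over acyclic Borel graphs on standard probability spaces, is exactly
$$S=\{(1,1),(2,1),(3,1)\}\ \cup\ \{(n,k): 2\le k<\aleph_0,\ k\le n\le\aleph_0\}\ \cup\ \{(\aleph_0,\aleph_0),\,(2^{\aleph_0},2^{\aleph_0})\}.$$
Every pair in $S$ is realized by a locally countable graph.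

The graph (1) gains from vertices of measure zero attached to vertices of positive measure. The second theorem says what remains when such behavior is restricted. Write $E_{\boldsymbol G}$ for the connectedness relation of $\boldsymbol G$.

**Definition (invariance and ergodicity).** Let $\boldsymbol G$ be locally countable. $E_{\boldsymbol G}$ is *$\mu$-quasi-invariant* if the $E_{\boldsymbol G}$-saturation of every null Borel set is null. It is *$\mu$-preserving* if every Borel injection $\varphi:A\to X$ with $A$ Borel and $\varphi(x)\,E_{\boldsymbol G}\,x$ for all $x\in A$ satisfies $\mu(\varphi(B))=\mu(B)$ for all Borel $B\subseteq A$. The measure $\mu$ is *$E_{\boldsymbol G}$-ergodic* if every $E_{\boldsymbol G}$-invariant Borel set is null or conull.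

On a single edge $\{p,q\}$, masses $(1,0)$ are not quasi-invariant, masses $(\frac13,\frac23)$ are quasi-invariant but not preserved, and masses $(\frac12,\frac12)$ are preserved; all three are ergodic.

**Theorem B.**

1. For locally countable acyclic $\boldsymbol G$ with $E_{\boldsymbol G}$ $\mu$-quasi-invariant, the set of pairs is exactly $S\setminus\{(3,1)\}$. The same holds if $E_{\boldsymbol G}$ is required to be $\mu$-preserving.
2. If moreover $\mu$ is nonatomic and $E_{\boldsymbol G}$-ergodic, the set of pairs is exactly $S\setminus\{(1,1),(2,1),(3,1)\}$ (both in the measure-preserving and in the quasi-invariant case).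
3. If $\chi_\mu$ is replaced by $\chi^{ae}_\mu$, the set of pairs is exactly $S\setminus\{(2,1),(3,1)\}$, both for acyclic Borel graphs and for all Borel graphs.

One tool will be used constantly: a locally countable Borel graph can be written with countably many partial injections. For a Borel graph $H$ on $(Y,\nu)$, a *generating family* is a sequence of injective Borel maps $f_n:D_n\to Y$ ($n\in\mathbb N$) with Borel domains $D_n\subseteq Y$ such that
$$y\,H\,y'\iff\exists n\ \bigl(f_n(y)=y'\ \text{ or }\ f_n(y')=y\bigr).\tag{3}$$
(Empty domains are allowed, and any countable index set will do.) We call $f_n$ *$\nu$-preserving* if $\nu(f_n(B))=\nu(B)$ for all Borel $B\subseteq D_n$. For the rotation graph the single map $T$ is a generating family.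

**Lemma 1.** Let $H$ be a locally countable Borel graph on $(Y,\nu)$. Then:

- (a) $H$ has a generating family.
- (b) $E_H$ is Borel with countable classes, and the $E_H$-saturation of a Borel set is Borel.
- (c) If $H$ has a generating family of $\nu$-preserving maps, then $E_H$ is $\nu$-preserving.
- (d) If $E_H$ is $\nu$-preserving, it is $\nu$-quasi-invariant.

*Proof.* (a) By the Lusin–Novikov theorem [Kechris, *Classical Descriptive Set Theory*, 18.10], $H=\bigcup_i\mathrm{graph}(g_i)$ with $g_i$ partial Borel functions on Borel domains. For each $i,j$ restrict $g_i$ to $D_{ij}=\{x: g_j(g_i(x))\text{ is defined and equals }x\}$. The restriction is injective, because $x$ is recovered from $g_i(x)$ by applying $g_j$. If $y\,H\,y'$, then also $y'\,H\,y$, so $y'=g_i(y)$ and $y=g_j(y')$ for some $i,j$, and $y\in D_{ij}$. So these restrictions satisfy (3).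

(b) An injective Borel map on a Borel set has Borel image and Borel inverse. So the finite compositions of maps $f_n^{\pm1}$, including the identity, form a countable list $g_0,g_1,\dots$ of Borel injections with Borel domains, and $E_H=\bigcup_j\mathrm{graph}(g_j)$. The saturation of a Borel set $N$ is $\bigcup_jg_j(N\cap\mathrm{dom}\,g_j)$, a countable union of Borel sets.

(c) Use the list $(g_j)$ built from the $\nu$-preserving family; every $g_j$ is $\nu$-preserving. Let $\varphi:A\to Y$ be a Borel injection with $\varphi(x)\,E_H\,x$. Let $A_j$ be the set of $x\in A$ for which $j$ is the least index with $g_j(x)$ defined and equal to $\varphi(x)$. These sets are Borel and partition $A$. For Borel $B\subseteq A$ we get $\nu(\varphi(B))=\sum_j\nu(g_j(B\cap A_j))=\sum_j\nu(B\cap A_j)=\nu(B)$.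

(d) Each $g_j$ moves points inside $E_H$-classes, so it is $\nu$-preserving, and $\bigcup_jg_j(N\cap\mathrm{dom}\,g_j)$ is null when $N$ is. $\square$

## 3. What a null set can hide

The purpose of this section is to show that every pair lies in $S$, and to settle the pairs with $\chi_\mu^{ap}=1$. The point is that an acyclic graph on a null set costs only two colors, since there the parity coloring is automatically measurable.

**Lemma 2.** Let $\boldsymbol G$ be a Borel graph, $\kappa\le\aleph_0$, and $\chi^{ap}_\mu(\boldsymbol G)\le\kappa$. Then there are Borel sets $B_0\subseteq B_1\subseteq\cdots$ with conull union and $\chi_B(\boldsymbol G|B_m)\le\kappa$. Hence: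

- (i) $\chi^{ae}_\mu(\boldsymbol G)\le\aleph_0$;
- (ii) if $\kappa=1$, there is a conull Borel independent set, so $\chi^{ae}_\mu(\boldsymbol G)=1$.

If $\boldsymbol G$ is acyclic, then also:

- (iii) $\chi_\mu(\boldsymbol G)\le\aleph_0$;
- (iv) if $\kappa=1$, then $\chi_\mu(\boldsymbol G)\le3$.

*Proof.* Choose Borel $A_n$ with $\mu(X\setminus A_n)<2^{-n}$ and $\chi_B(\boldsymbol G|A_n)\le\kappa$, and put $B_m=\bigcap_{n\ge m}A_n$. These sets increase, $B_m\subseteq A_m$ gives $\chi_B(\boldsymbol G|B_m)\le\kappa$, and $\mu(X\setminus B_m)\le\sum_{n\ge m}2^{-n}=2^{1-m}$, so $B=\bigcup_mB_m$ is conull.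

(i) With $B_{-1}=\emptyset$, color the sets $B_m\setminus B_{m-1}$ in a Borel way with pairwise disjoint countable palettes. Two adjacent vertices of $B$ in the same difference set get different colors because the coloring there is proper, and otherwise their palettes are disjoint.

(ii) If $\kappa=1$ each $B_m$ is independent. Two vertices of $B$ lie together in some $B_m$, so $B$ is independent.

(iii), (iv) Color $B$ as in (i), respectively with one color. The set $X\setminus B$ is null, and $\boldsymbol G|(X\setminus B)$ is acyclic, hence bipartite: choose a root in each component and use the parity of the distance to it. Color $X\setminus B$ with two new colors in this way. Every function on a null set is $\mu$-measurable, so the whole coloring is. It uses at most $\aleph_0$ colors, respectively $3$. $\square$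

**Every pair lies in $S$.** Let $\boldsymbol G$ be acyclic; always $\chi^{ap}_\mu\le\chi_\mu\le2^{\aleph_0}$. If $\chi_\mu^{ap}=2^{\aleph_0}$, then $\chi_\mu=2^{\aleph_0}$. If $\chi^{ap}_\mu\le\aleph_0$, then $\chi_\mu\le\aleph_0$ by (iii); in particular $\chi_\mu^{ap}=\aleph_0$ forces $\chi_\mu=\aleph_0$, and a finite value $k\ge2$ of $\chi^{ap}_\mu$ leaves $k\le\chi_\mu\le\aleph_0$. If $\chi^{ap}_\mu=1$, then $\chi_\mu\le3$ by (iv). In all cases the pair is in $S$.

**The pairs with $\chi^{ap}_\mu=1$.** A single vertex has the pair $(1,1)$. An edge with a point mass at one end has the pair $(2,1)$, as computed in Section 2. The graph (1) has the pair $(3,1)$: its components are bi-infinite paths because $T$ has no periodic points, so it is acyclic; $\mathbb T\times\{0\}$ is conull and independent, so $\chi^{ap}_\mu=1$; and $\chi_\mu\le3$ by Lemma 2(iv). If $c$ were a $\mu$-measurable coloring with values in $\{0,1\}$, then $c(Tx,0)\ne c(x,0)$ for all $x$, because the path between them has three edges. So the Lebesgue measurable set $P=\{x:c(x,0)=0\}$ satisfies $TP=\mathbb T\setminus P$, and Section 1 gives the contradiction. Hence $\chi_\mu=3$.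 All three graphs are locally countable.

For acyclic graphs, null sets account for at most two extra colors beyond $\chi^{ae}_\mu$. So to realize a pair such as $(7,2)$, something must happen on sets of positive measure. If cycles were allowed, cliques would supply lower bounds. The plan is therefore to take a graph with cycles that has the desired numbers, and to unroll it into an acyclic graph with the same numbers.

## 4. The shift action of a free group

Unrolling uses a free action. Let $\Gamma$ be a nontrivial free group on countably many generators, $\lambda$ the uniform product measure on $2^\Gamma$, and let $\Gamma$ act by $(\gamma z)(\delta)=z(\gamma^{-1}\delta)$. Let $Z\subseteq2^\Gamma$ be the set of points with trivial stabilizer. We write $\gamma\to\infty$ when $\gamma$ leaves every finite subset of $\Gamma$.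

**Lemma 3.** $Z$ is an invariant Borel set, $\lambda(Z)=1$, and $\Gamma$ acts freely on $Z$, preserving $\lambda$. For all $\lambda$-measurable $P,Q\subseteq Z$,
$$\lambda(\gamma P\cap Q)\to\lambda(P)\lambda(Q)\qquad(\gamma\to\infty).\tag{4}$$

*Proof.* The complement of $Z$ is the union over the countably many $\gamma\ne1$ of the closed sets $\{z:\gamma z=z\}$, so $Z$ is Borel; it is invariant because stabilizers of points in one orbit are conjugate. Permuting coordinates preserves $\lambda$. Freeness on $Z$ is the definition of $Z$. Fix $\gamma\ne1$. If $\gamma z=z$ then $z(\gamma^{-1}\delta)=z(\delta)$ for all $\delta$. Since $\Gamma$ is infinite we can choose inductively $\delta_0,\delta_1,\dots$ such that the two-element sets $\{\delta_i,\gamma^{-1}\delta_i\}$ are pairwise disjoint: if $F$ is the finite set already used, take $\delta_i\notin F\cup\gamma F$. The events $z(\gamma^{-1}\delta_i)=z(\delta_i)$ are independent of probability $1/2$, so $\lambda(\{z:\gamma z=z\})=0$. Hence $\lambda(Z)=1$.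

For (4), suppose first that $P,Q\subseteq2^\Gamma$ are clopen, depending only on the coordinates in finite sets $F,F'$. Then $\gamma P$ depends only on the coordinates in $\gamma F$. If $\gamma\notin F'F^{-1}$, then $\gamma F\cap F'=\emptyset$, so $\lambda(\gamma P\cap Q)=\lambda(P)\lambda(Q)$. In general, given $\delta>0$, choose clopen $P',Q'$ with $\lambda(P\,\triangle\,P')<\delta$ and $\lambda(Q\,\triangle\,Q')<\delta$. Both sides of (4) change by at most $2\delta$ when $P,Q$ are replaced by $P',Q'$, so the difference of the two sides is at most $4\delta$ for all $\gamma$ outside a finite set. $\square$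

## 5. Unrolling a triangle with one copy of each edge

Here is the first unrolling one would try. Take $H=K_3$ with uniform measure. Clearly $\chi^{ap}(K_3)=3$: a set whose complement has measure less than $1/3$ is everything. Give the three edges the maps $1\mapsto2$, $2\mapsto3$, $3\mapsto1$, let $\Gamma$ be free on $\gamma_0,\gamma_1,\gamma_2$, and on $\{1,2,3\}\times Z$, with the product measure $\mu$, let
$$\sigma(1,z)=(2,\gamma_0z),\qquad\sigma(2,z)=(3,\gamma_1z),\qquad\sigma(3,z)=(1,\gamma_2z).$$
Join $x$ to $\sigma(x)$ for every $x$. The map $\sigma$ is a measure-preserving Borel bijection. With $w=\gamma_2\gamma_1\gamma_0$ we have $\sigma^3(1,z)=(1,wz)$, and $w$ has infinite order and acts freely. So $\sigma$ has no periodic points, the components are bi-infinite paths, and the triangle has been unrolled into an acyclic graph that projects onto it. But the third color has been lost.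

**The one-copy graph has $\chi^{ap}_\mu=2$.** We imitate Section 1. Let $J\subseteq Z$ be Borel with $\lambda(J)=\varepsilon$ small and positive, and $D=\{1\}\times J$. Let $M=\bigcap_{n\ge1}w^n(Z\setminus J)$ be the set of $z$ whose strict backward $w$-orbit misses $J$. Then $wM=\bigcap_{n\ge2}w^n(Z\setminus J)\supseteq M$, and both have the same measure, so $w^jM=M$ up to a null set for every $j\ge0$. Since $M\cap wJ=\emptyset$, this gives $\lambda(w^jM\cap wJ)=0$ for all $j$. By (4) the left side tends to $\lambda(M)\lambda(J)$ as $j\to\infty$, so $\lambda(M)=0$. For $x\notin D$ let $n(x)\ge1$ be least with $\sigma^{-n(x)}x\in D$, and let $N$ be the set of $x\notin D$ for which there is no such number. The part of $N$ over $1$ is contained in $\{1\}\times M$. If $x\in N$ lies over $2$, then $\sigma^{-1}x$ lies over $1$, is not in $D$, and is again in $N$; if $x\in N$ lies over $3$, then likewise $\sigma^{-2}x\in N$ lies over $1$. So $N$ is null. Off $D\cup N$, color by the parity of $n(x)$; if $x,\sigma x\notin D\cup N$ then $n(\sigma x)=n(x)+1$. This is a Borel $2$-coloring off a set of measure $\varepsilon/3$. One color is not enough,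 since an independent set $A$ has $A\cap\sigma A=\emptyset$ and so measure at most $1/2$.

**Where it breaks.** To carry a coloring of the unrolled graph back to $K_3$, we would give each $y\in\{1,2,3\}$ a color that occurs with positive measure over $y$. Suppose $1$ and $2$ both receive color $i$, from sets $P$ over $1$ and $Q$ over $2$ of positive measure. We need an edge between $\{1\}\times P$ and $\{2\}\times Q$, that is, $\gamma_0P\cap Q\ne\emptyset$. Nothing guarantees this: take $Q=Z\setminus\gamma_0P$. But if the same edge were present with infinitely many elements $\gamma\to\infty$ in place of the single $\gamma_0$, then (4) would force $\gamma P\cap Q\ne\emptyset$ for one of them. And if these elements are all different free generators, no cycles should appear.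

## 6. Infinitely many free copies of every edge

Let $H$ be a Borel graph on $(Y,\nu)$ with a generating family $f_n:D_n\to Y$ as in (3). Let $\Gamma$ be the free group with free basis $\{\gamma_{n,k}:n,k\in\mathbb N\}$, and let $Z$ and $\lambda$ be as in Section 4.

**Definition (lift).** The *lift* $G$ of $H$ is the graph on $X=Y\times Z$, $\mu=\nu\times\lambda$, that joins
$$(y,z)\quad\text{to}\quad(f_n(y),\gamma_{n,k}z)\qquad\text{for all }n,k\in\mathbb N,\ y\in D_n,\ z\in Z,$$
symmetrized.

$G$ is a countable union of graphs of Borel partial injections and of their inverses, so it is Borel and locally countable. It is irreflexive because the action on $Z$ is free.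

**Proposition 4.**

1. $G$ is acyclic.
2. If $y\,H\,y'$ and $P,Q\subseteq Z$ are $\lambda$-measurable with $\lambda(P)\lambda(Q)>0$, then there is a $G$-edge between $\{y\}\times P$ and $\{y'\}\times Q$.
3. If $\kappa\le\aleph_0$, $A\subseteq X$ is Borel, and $G|A$ has a $\mu$-measurable coloring with $\kappa$ colors, then $\chi_B(H|Y_0)\le\kappa$ for some Borel $Y_0\subseteq Y$ with $\nu(Y\setminus Y_0)\le\mu(X\setminus A)$.
4. $\chi^{ap}_\mu(G)=\chi^{ap}_\nu(H)$, $\chi^{ae}_\mu(G)=\chi^{ae}_\nu(H)$, and $\chi^{ae}_\nu(H)\le\chi_\mu(G)\le\chi_B(H)$.
5. $\mu$ is nonatomic. If all $f_n$ are $\nu$-preserving, then $E_G$ is $\mu$-preserving. If in addition $H$ has no isolated vertices and $\nu$ is $E_H$-ergodic, then $\mu$ is $E_G$-ergodic.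

*Proof.*

**(1) Cycles would give relations in a free group.** Let $x_0,\dots,x_{m-1}$, $m\ge3$, be distinct and form a cycle, put $x_m=x_0$, and write $x_i=(y_i,z_i)$. For each $i<m$ choose a basis element $\gamma_{n_i,k_i}$ and a sign $\varepsilon_i$ witnessing the edge $x_ix_{i+1}$:

- if $\varepsilon_i=1$, then $y_{i+1}=f_{n_i}(y_i)$ and $z_{i+1}=\gamma_{n_i,k_i}z_i$;
- if $\varepsilon_i=-1$, then $y_i=f_{n_i}(y_{i+1})$ and $z_i=\gamma_{n_i,k_i}z_{i+1}$.

In both cases $z_{i+1}=\gamma_{n_i,k_i}^{\varepsilon_i}z_i$, so
$$\gamma_{n_{m-1},k_{m-1}}^{\varepsilon_{m-1}}\cdots\gamma_{n_0,k_0}^{\varepsilon_0}\,z_0=z_m=z_0 .$$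
The action on $Z$ is free, so this nonempty word is trivial in $\Gamma$ and therefore not reduced: for some $i\le m-2$ we have $(n_{i+1},k_{i+1})=(n_i,k_i)$ and $\varepsilon_{i+1}=-\varepsilon_i$. Then $z_{i+2}=z_i$. If $\varepsilon_i=1$, then $f_{n_i}(y_i)=y_{i+1}=f_{n_i}(y_{i+2})$, and $y_i=y_{i+2}$ by injectivity. If $\varepsilon_i=-1$, then $y_i=f_{n_i}(y_{i+1})=y_{i+2}$. So $x_{i+2}=x_i$. Since $m\ge3$ and $i+2\le m$, these are two different vertices of the cycle (for $i=m-2$ they are $x_0$ and $x_{m-2}$), a contradiction.

**(2) Positive sets over adjacent points see each other.** The statement is symmetric in $(y,P)$ and $(y',Q)$, so assume $y'=f_n(y)$. The elements $\gamma_{n,k}$, $k\in\mathbb N$, are distinct, so $\gamma_{n,k}\to\infty$ as $k\to\infty$, and by (4) $\lambda(\gamma_{n,k}P\cap Q)\to\lambda(P)\lambda(Q)>0$. So for some $k$ there is $z\in P$ with $\gamma_{n,k}z\in Q$, and $(y,z)\,G\,(y',\gamma_{n,k}z)$.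

**(3) Colorings descend.** Let $c$ be the coloring, with colors in a countable well-ordered set of order type at most $\omega$. Take a Borel $A'\subseteq A$ with $\mu(A\setminus A')=0$ on which $c$ is Borel. For a Borel set $C\subseteq X$ write $C_y=\{z:(y,z)\in C\}$; the function $y\mapsto\lambda(C_y)$ is Borel [Kechris, *Classical Descriptive Set Theory*, 17.25]. So $Y_0=\{y:\lambda(A'_y)>0\}$ is Borel. Over each $y\notin Y_0$ almost all of the fiber is outside $A'$, hence by Fubini $\nu(Y\setminus Y_0)\le\mu(X\setminus A')=\mu(X\setminus A)$. For $y\in Y_0$ let $d(y)$ be the least color $i$ with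
$$\lambda(\{z\in A'_y:c(y,z)=i\})>0 .$$
It exists because countably many classes cover $A'_y$, and $d$ is Borel by the same theorem. Suppose $y,y'\in Y_0$, $y\,H\,y'$ and $d(y)=d(y')=i$. Apply (2) to $P=\{z\in A'_y:c(y,z)=i\}$ and $Q=\{z\in A'_{y'}:c(y',z)=i\}$: there is an edge of $G|A$ with both ends colored $i$, a contradiction. So $d$ is a Borel coloring of $H|Y_0$ with $\kappa$ colors.

**(4) The numbers agree.** The projection $(y,z)\mapsto y$ maps $G$-edges to $H$-edges, so Borel colorings pull back:
$$\chi_B(G|(Y_0\times Z))\le\chi_B(H|Y_0)\qquad\text{for all Borel }Y_0\subseteq Y .$$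
Since $\mu(X\setminus(Y_0\times Z))=\nu(Y\setminus Y_0)$, this gives $\chi^{ap}_\mu(G)\le\chi^{ap}_\nu(H)$, $\chi^{ae}_\mu(G)\le\chi^{ae}_\nu(H)$ and, with $Y_0=Y$, $\chi_\mu(G)\le\chi_B(H)$. For the other direction, a value $2^{\aleph_0}$ on the side of $G$ leaves nothing to prove. If $\chi^{ap}_\mu(G)=\kappa\le\aleph_0$, apply (3) to the sets $A$ that witness this. If $\chi^{ae}_\mu(G)=\kappa\le\aleph_0$, apply (3) to a conull Borel $A$. If $\chi_\mu(G)=\kappa\le\aleph_0$, apply (3) with $A=X$; the resulting $Y_0$ is conull.

**(5) Invariance and ergodicity.** Points have $\mu$-measure zero because $\lambda$ is nonatomic. If the $f_n$ are $\nu$-preserving, the maps $(y,z)\mapsto(f_n(y),\gamma_{n,k}z)$ are $\mu$-preserving; they are a generating family for $G$, so $E_G$ is $\mu$-preserving by Lemma 1(c). Now let $A$ be an $E_G$-invariant Borel set and $a(y)=\lambda(A_y)$, a Borel function. There are no $G$-edges between $A$ and $X\setminus A$. So if $y\,H\,y'$, then (2), applied to $A_y$ and $Z\setminus A_{y'}$ and then with the roles exchanged, gives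
$$a(y)\bigl(1-a(y')\bigr)=0=a(y')\bigl(1-a(y)\bigr).$$
Subtracting, $a(y)=a(y')$, and then $a(y)\in\{0,1\}$. Hence $a$ is $E_H$-invariant, and since no vertex of $H$ is isolated, $a$ takes only the values $0$ and $1$ everywhere. By ergodicity $\{y:a(y)=1\}$ is null or conull, and its measure is $\mu(A)$. $\square$

**A first harvest.** For $n\ge2$ take $H=K_n$ with uniform measure. A set with complement of measure less than $1/n$ is everything, so $\chi^{ap}=\chi^{ae}=\chi_B=n$, and the lift has the pair $(n,n)$. Acyclic graphs thus reach every finite value of $\chi^{ap}_\mu$.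

**Countable bases gain at most two colors.** To leave the diagonal we need a suitable base graph. Let $H$ be a graph on a countable set $Y$, and let $Y^+$ be the set of points of positive mass. Every conull set contains $Y^+$, so $\chi^{ae}_\nu(H)$ is the ordinary chromatic number of $H|Y^+$. If $\chi^{ap}_\nu(H)\le k<\aleph_0$, then every finite $F\subseteq Y^+$ is contained in a set $Y_0$ with $\chi_B(H|Y_0)\le k$: take $\varepsilon$ below the least mass of a point of $F$. So every finite subgraph of $H|Y^+$ is $k$-colorable, and by the de Bruijn–Erdős theorem so is $H|Y^+$. Hence $\chi^{ae}_\nu(H)=\chi^{ap}_\nu(H)$ (if $\chi_\nu^{ap}(H)$ is infinite, both are $\aleph_0$). By Proposition 4(4) the lift satisfies $\chi^{ae}_\mu(G)=\chi^{ap}_\mu(G)$. Coloring the null set left over with two new colors, as in Lemma 2, gives $\chi_\mu(G)\le\chi^{ap}_\mu(G)+2$.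

A gain is possible if there are points of mass zero. For instance, let $H=K_3$ with masses $(\frac12,\frac12,0)$. Then $\chi^{ap}_\mu(G)=\chi_\nu^{ap}(H)=2$ and $\chi_\mu(G)\le3$. Suppose $G$ had a $\mu$-measurable $2$-coloring. By (2) no color has positive measure over both $1$ and $2$, so almost all of the fiber over $1$ has one color and almost all of the fiber over $2$ has the other. Every $(3,z)$ has neighbors $(1,\gamma z)$ and $(2,\gamma'z)$ with fixed $\gamma,\gamma'\in\Gamma$, and for almost every $z$ these two have different colors, which leaves no color for $(3,z)$. So the lift has the pair $(3,2)$.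

For a pair like $(\aleph_0,2)$ the base must be uncountable, with $\chi_\nu^{ap}(H)=2$ and $\chi^{ae}_\nu(H)=\aleph_0$. It need not be acyclic, since the lift takes care of that.

## 7. A tower of levels in which every color dies out

We want a base graph with these two features: most of it is $k$-colorable, but no conull set has a finite Borel coloring. The mechanism is a tower of levels $0,1,2,\dots$ with masses tending to $0$. A color used on a set of positive measure at one level should be forbidden on almost all of every sufficiently high level. Then each of finitely many colors disappears as we climb, and the high levels cannot be colored.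

**Definition (the graph $U_k$, $2\le k<\aleph_0$).** Let $\mathbb Z_k=\mathbb Z/k\mathbb Z$ and
$$Y=\bigsqcup_{a\in\mathbb N}\{a\}\times\mathbb Z_k^{[a,\infty)} .$$
Level $a$ carries the measure $w_a\nu_a$, where $\nu_a$ is the uniform product measure and $w_a=(k-1)k^{-a-1}$, so that $\sum_aw_a=1$; this defines $\nu$. Let
$$(a,y)\;U_k\;(b,y')\iff\exists t\in\mathbb Z_k\setminus\{0\}\ \ \forall j\ge\max(a,b):\ y'(j)=y(j)+t .\tag{5}$$

This is Borel, irreflexive because $t\ne0$, and symmetric (replace $t$ by $-t$). For $k=2$, two points are adjacent when they are complementary $0$–$1$ sequences on the common part of their domains. For example, the point $(1,111\dots)$ is adjacent to $(1,000\dots)$, to $(0,0000\dots)$ and to $(0,1000\dots)$, and to one point $(b,000\dots)$ in each level $b>1$. The graph $U_k$ is generated by the injections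
$$(a,s^\frown w)\mapsto(b,w+t),\qquad a\le b,\ s\in\mathbb Z_k^{[a,b)},\ t\ne0,\tag{6}$$
where $w\in\mathbb Z_k^{[b,\infty)}$ and $w+t$ adds $t$ to every coordinate. The domain has measure $w_ak^{-(b-a)}=w_b$, and the map carries it onto level $b$ in a measure-preserving way; this is why the weights were chosen so.

Without definability, $k$ colors are enough for $U_k$: choose in each component a sequence $r$ occurring in it; every $(a,y)$ of the component eventually agrees with $r+t$ for exactly one $t\in\mathbb Z_k$, and $t$ is a proper coloring. So the obstruction below is one of measurability. We use Kolmogorov's $0$–$1$ law: a measurable subset of a product probability space that is invariant under changing finitely many coordinates has measure $0$ or $1$.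

**Lemma 5.** If $Y_0\subseteq Y$ is Borel and conull, then $U_k|Y_0$ has no Borel coloring with finitely many colors.

*Proof.* Let $c:Y_0\to[r]$ be a Borel coloring, and for each level $a$ and color $i$ put
$$A_{a,i}=\{y\in\mathbb Z_k^{[a,\infty)}:(a,y)\in Y_0,\ c(a,y)=i\}.$$

**Step 1: the shadow of a color fills the high levels.** Let $I$ be the set of colors $i$ with $\nu_a(A_{a,i})>0$ for some $a$, and for $i\in I$ fix such an $a=a_i$. For $b>a_i$ let
$$B_{b,i}=\{w\in\mathbb Z_k^{[b,\infty)}:\exists s\in\mathbb Z_k^{[a_i,b)}\ \ s^\frown w\in A_{a_i,i}\},$$
a finite union of Borel sets. The sets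
$$T_b=\{y\in\mathbb Z_k^{[a_i,\infty)}:y|[b,\infty)\in B_{b,i}\}$$
consist of the sequences that agree on $[b,\infty)$ with some element of $A_{a_i,i}$. They increase with $b$ and contain $A_{a_i,i}$. Their union is invariant under finite changes and has positive measure, so it has measure $1$ by the $0$–$1$ law. Hence $\nu_b(B_{b,i})=\nu_{a_i}(T_b)\to1$ as $b\to\infty$.

**Step 2: the shifted shadow is forbidden.** If $w\in B_{b,i}$, choose $s$ with $s^\frown w\in A_{a_i,i}$. Then $(a_i,s^\frown w)\,U_k\,(b,w+1)$, so $(b,w+1)$, if it is in $Y_0$, does not have color $i$. Thus $A_{b,i}\cap(B_{b,i}+1)=\emptyset$. Adding $1$ to every coordinate preserves $\nu_b$, so $\nu_b(A_{b,i})\le1-\nu_b(B_{b,i})\to0$ for $i\in I$.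

**Step 3: nothing is left.** For $i\notin I$ we have $\nu_b(A_{b,i})=0$ for all $b$. Since $Y_0$ is conull and each $w_b>0$, the $r$ sets $A_{b,i}$ cover almost all of level $b$. So $1=\sum_{i\le r}\nu_b(A_{b,i})\to0$ as $b\to\infty$, a contradiction. $\square$

**Lemma 6.** $\chi_B(U_k)=\chi^{ae}_\nu(U_k)=\aleph_0$ and $\chi^{ap}_\nu(U_k)=k$.

*Proof.* The map $(a,y)\mapsto(a,y(a))$ is a Borel coloring with countably many colors: adjacent points in the same level $a$ satisfy $y'(a)=y(a)+t\ne y(a)$. With Lemma 5 this gives the first statement.

Upper bound for $\chi^{ap}_\nu$: on the union of the levels $a\le m$, whose measure tends to $1$ as $m\to\infty$, all points have a coordinate $m$, and by (5) adjacent points differ there. So $(a,y)\mapsto y(m)$ is a proper $k$-coloring.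

Lower bound: let $Y_0$ be Borel with $\nu(Y\setminus Y_0)<w_0/k$. The set of $y\in\mathbb Z_k^{\mathbb N}$ with $(0,y+t)\notin Y_0$ for some $t\in\mathbb Z_k$ is a union of $k$ translates of a set of $\nu_0$-measure at most $\nu(Y\setminus Y_0)/w_0$, so its measure is at most $k\,\nu(Y\setminus Y_0)/w_0<1$. Hence $Y_0$ contains $\{(0,y+t):t\in\mathbb Z_k\}$ for some $y$. This is a clique of size $k$, so $\chi_B(U_k|Y_0)\ge k$. $\square$

## 8. Capping the number of colors at $n$

The lift of $U_k$ will have the pair $(\aleph_0,k)$. To get $(n,k)$ with $n$ finite we take a product with $K_n$: the second factor provides an $n$-coloring, and the fact that the first factor has no finite coloring prevents any saving.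

**Definition (the graph $U_k\times K_n$, $2\le k\le n<\aleph_0$).** On $Y\times[n]$ with $\nu\times$(uniform), join $(u,i)$ to $(u',j)$ iff $u\,U_k\,u'$ and $i\ne j$.

**Lemma 7.** For $U_k\times K_n$ we have $\chi_B=\chi^{ae}=n$ and $\chi^{ap}=k$.

*Proof.* **Step 1: $n$ colors are enough.** The map $(u,i)\mapsto i$ is a Borel $n$-coloring.

**Step 2: $n-1$ colors are not enough on a conull set.** Suppose $c:Y_0\to[n-1]$ is a Borel coloring of the restriction to a conull Borel set $Y_0$. The set $Y_0'=\{u\in Y:(u,i)\in Y_0\text{ for all }i\in[n]\}$ is Borel and conull in $Y$. On it define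
$$\varphi(u)=(c(u,1),\dots,c(u,n))\in[n-1]^n .$$
This is a Borel map with finitely many values. By Lemma 5 it is not a proper coloring of $U_k|Y_0'$, so there are $u\,U_k\,u'$ in $Y_0'$ with $\varphi(u)=\varphi(u')$. By the pigeonhole principle $c(u,i)=c(u,j)$ for some $i\ne j$. Then
$$c(u,i)=c(u,j)=c(u',j),$$
although $(u,i)$ and $(u',j)$ are adjacent, a contradiction. So $\chi^{ae}=\chi_B=n$.

**Step 3: $\chi^{ap}\le k$.** On the points $(a,y,i)$ with $a\le m$, the map $(a,y,i)\mapsto y(m)$ is a proper $k$-coloring, as in Lemma 6, and these points have measure tending to $1$.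

**Step 4: $\chi^{ap}\ge k$.** Identify $\mathbb Z_k$ with $\{0,\dots,k-1\}$. For each $y\in\mathbb Z_k^{\mathbb N}$ the points $(0,y+t,t+1)$, $t\in\mathbb Z_k$, are defined because $k\le n$, and they form a clique of size $k$: both the $\mathbb Z_k^{\mathbb N}$-coordinates and the last coordinates are pairwise different in the required way. Let the complement of $Y_0$ have measure less than $w_0/n$. The piece $i=t+1$ of level $0$ has mass $w_0/n$, so the set of $y$ with $(0,y+t,t+1)\notin Y_0$ has $\nu_0$-measure $\frac n{w_0}$ times the mass missing from that piece. The $k$ pieces are disjoint, so the set of $y$ for which some point of the clique is missing has measure less than $\frac n{w_0}\cdot\frac{w_0}n=1$. So $Y_0$ contains such a clique. $\square$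

## 9. Two more base graphs, for the infinite values

Two pairs remain: $(\aleph_0,\aleph_0)$ and $(2^{\aleph_0},2^{\aleph_0})$.

**Definition (the graph $L$).** Let $Y=\bigsqcup_{a\in\mathbb N}\{a\}\times2^{[a,\infty)}$, where level $a$ carries $2^{-a-1}\nu_a$ with $\nu_a$ uniform, and let
$$(a,y)\,L\,(b,y')\iff a\ne b\ \text{ and }\ y(j)=y'(j)\text{ for all large }j .$$

This is a Borel graph. It is generated by the injections
$$(a,s^\frown w)\mapsto(b,t^\frown w),\qquad a<b\le l,\ s\in2^{[a,l)},\ t\in2^{[b,l)} .\tag{7}$$
Domain and range both have measure $2^{-l-1}$, and the map is measure-preserving.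

**Lemma 8.** $\chi_B(L)=\chi^{ae}(L)=\chi^{ap}(L)=\aleph_0$.

*Proof.* The map $(a,y)\mapsto a$ is a coloring with $\aleph_0$ colors, so $\chi^{ap}\le\chi^{ae}\le\chi_B\le\aleph_0$. We show that on large sets the levels must use different colors. Let $r\ge1$, let $Y_0$ be Borel with $\nu(Y\setminus Y_0)<2^{-r}$, and let $c$ be a Borel coloring of $L|Y_0$ with countably many colors. Each level $a<r$ has mass $2^{-a-1}\ge2^{-r}$, so $Y_0$ has positive measure in it, and some color $i_a$ has a class $A_a\subseteq2^{[a,\infty)}$ of positive measure there.

Let $a<b<r$. The set of $y'\in2^{[b,\infty)}$ that are eventually equal to some element of $A_a$ is the union over $l\ge b$, $s\in2^{[a,l)}$, $t\in2^{[b,l)}$ of the Borel sets $\{t^\frown w:s^\frown w\in A_a\}$, so it is Borel. It is invariant under finite changes. It contains the projection of $A_a$ to $2^{[b,\infty)}$ (a finite union of Borel sets), whose measure is at least $\nu_a(A_a)>0$, since $A_a$ is contained in the preimage of its projection. By the $0$–$1$ law the set has measure $1$, so it meets $A_b$. This gives an $L$-edge between $\{a\}\times A_a$ and $\{b\}\times A_b$, so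 $i_a\ne i_b$. Hence $c$ uses at least $r$ colors. As $r$ was arbitrary, $\chi^{ap}$ is not finite. $\square$

**Definition (the cube $C$).** On $2^{\mathbb N}$ with uniform measure $\nu$, join points that differ in exactly one coordinate. The coordinate flips are measure-preserving and generate $C$.

**Lemma 9.** If $\nu(Y_0)>0$, $Y_0$ Borel, then $C|Y_0$ has no Borel coloring with countably many colors. So $\chi^{ap}(C)=\chi^{ae}(C)=2^{\aleph_0}$.

*Proof.* Otherwise some color class is an independent Borel set $P$ with $\nu(P)>0$. By Lebesgue density there are $m$ and $s\in2^m$ with $\nu(P\cap N_s)>\frac12\nu(N_s)$, where $N_s$ is the cylinder of $s$. Flipping coordinate $m$ preserves $N_s$ and $\nu$, so $P\cap N_s$ and its image both fill more than half of $N_s$, and they meet. So there is $x\in P$ whose flip is also in $P$; this is an edge inside $P$, a contradiction. $\square$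

## 10. All pairs of $S$ occur

The base graphs of Sections 7–9 are locally countable with the generating families given there, so they have lifts. By Proposition 4(1) these are acyclic, locally countable Borel graphs, and Proposition 4(4) computes their pairs $(\chi_\mu,\chi_\mu^{ap})$:

- the lift of $U_k\times K_n$ has pair $(n,k)$, for $2\le k\le n<\aleph_0$, by Lemma 7;
- the lift of $U_k$ has pair $(\aleph_0,k)$, for $2\le k<\aleph_0$, by Lemma 6;
- the lift of $L$ has pair $(\aleph_0,\aleph_0)$, by Lemma 8;
- the lift of $C$ has pair $(2^{\aleph_0},2^{\aleph_0})$, by Lemma 9.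

For the first three, $\chi^{ae}=\chi_B$ holds for the base graph, so the inequalities $\chi^{ae}_\nu(H)\le\chi_\mu(G)\le\chi_B(H)$ determine $\chi_\mu$ of the lift. For $C$, $\chi_\mu\ge\chi^{ae}(C)=2^{\aleph_0}$. The pairs $(1,1),(2,1),(3,1)$ were realized in Section 3 by locally countable graphs, and by the same section no pair outside $S$ occurs. This proves Theorem A. $\blacksquare$

## 11. Invariant measures, ergodic measures, and colorings almost everywhere

For Theorem B we need to know that the lifts just used are as well-behaved as possible. By Proposition 4(5) this is a question about the bases.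

**Lemma 10.** Each of the graphs $C$, $U_k$, $U_k\times K_n$ ($2\le k\le n<\aleph_0$) and $L$ is generated by measure-preserving partial injections, has no isolated vertices, and its measure is ergodic for its connectedness relation.

*Proof.* The generating maps for $C$, $U_k$ and $L$ were given above. For $U_k\times K_n$ take
$$(a,s^\frown w,i)\mapsto(b,w+t,j),\qquad a\le b,\ s\in\mathbb Z_k^{[a,b)},\ t\ne0,\ i\ne j ;\tag{8}$$
domain and range both have measure $w_b/n$. It is clear that no vertex is isolated. For ergodicity, let $P$ be an invariant Borel set.

*$C$.* Connectedness in $C$ is equality up to finitely many coordinates, so the $0$–$1$ law applies to $P$.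

*$U_k\times K_n$.* Call $\{a\}\times\mathbb Z_k^{[a,\infty)}\times\{i\}$ the piece $(a,i)$. First, $P$ is null or conull in each piece. Let $y,y'\in\mathbb Z_k^{[a,\infty)}$ agree on $[b,\infty)$, where $b>a$, and let $j\ne i$. Then $(a,y,i)$ and $(a,y',i)$ are both adjacent to $(b,\,y|[b,\infty)+1,\,j)$, so $P$ contains both or neither. So the part of $P$ in the piece is invariant under finite changes, and the $0$–$1$ law applies. Next, the pieces agree. If $i\ne j$ and $a\le b$, a map (8) sends a cylinder of the piece $(a,i)$ onto the piece $(b,j)$, preserving measure and, since it moves points along edges, preserving membership in $P$. So $P$ is conull in the piece $(a,i)$ iff it is conull in the piece $(b,j)$. This links any two pieces with different second index. Two pieces $(a,i)$ and $(b,i)$ are both linked to $(\max(a,b),j)$ for any $j\ne i$, which exists because $n\ge2$. So $P$ is null or conull.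

*$U_k$.* The same argument with $i,j$ omitted and the maps (6).

*$L$.* If $y,y'\in2^{[a,\infty)}$ are eventually equal, then $(a,y)$ and $(a,y')$ have the common neighbor $(a+1,\,y|[a+1,\infty))$. So $P$ is null or conull in each level by the $0$–$1$ law. The maps (7) carry a cylinder of level $a$ onto a cylinder of level $b$, for any $a<b$, so $P$ is conull in one level iff it is conull in the other. $\square$

By Lemma 10 and Proposition 4(5), the lifts of Section 10 are locally countable acyclic graphs with $E_G$ $\mu$-preserving (hence quasi-invariant, by Lemma 1(d)), and with $\mu$ nonatomic and ergodic. So all pairs in $S\setminus\{(1,1),(2,1),(3,1)\}$ occur in this setting.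

**Proof of Theorem B(1).** *Realization.* It remains to realize $(1,1)$ and $(2,1)$. A single vertex has the pair $(1,1)$. An isolated vertex of mass $1$ together with an edge on two further vertices of mass $0$ has the pair $(2,1)$: the isolated vertex is a conull independent set, and the edge needs two colors. In both cases the relation is measure-preserving.

*Restriction.* Let $\boldsymbol G$ be locally countable and acyclic, $E_{\boldsymbol G}$ quasi-invariant, and $\chi^{ap}_\mu=1$. By Lemma 2(ii) there is a conull Borel independent set $A$. Let $N=X\setminus A$, and let $[N]$ be its $E_{\boldsymbol G}$-saturation. It is Borel by Lemma 1(b) and null by quasi-invariance. The set $X\setminus[N]$ is invariant, and it is independent because it is contained in $A$. Color it $0$, and color $[N]$ by a parity $2$-coloring with values in $\{0,1\}$. There are no edges between the two sets, and $[N]$ is null, so this is a $\mu$-measurable coloring and $\chi_\mu\le2$. So $(3,1)$ does not occur, and by Theorem A nothing outside $S$ does. The restriction holds in particular in the measure-preserving case, by Lemma 1(d). $\blacksquare$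

**Proof of Theorem B(2).** All pairs in $S\setminus\{(1,1),(2,1),(3,1)\}$ occur, as noted after Lemma 10. Conversely, let $\mu$ also be nonatomic and ergodic, and suppose $\chi^{ap}_\mu=1$. In the argument for (1) the conull set $X\setminus[N]$ is both invariant and independent, so it contains only isolated vertices. Hence each of its Borel subsets is invariant. By nonatomicity one of these has measure $1/2$, contradicting ergodicity. So $\chi^{ap}_\mu\ge2$, and the pair lies in $S\setminus\{(1,1),(2,1),(3,1)\}$. $\blacksquare$

**Proof of Theorem B(3).** *Restriction, for arbitrary Borel graphs.* We have $\chi^{ap}_\mu\le\chi^{ae}_\mu\le2^{\aleph_0}$, so $\chi^{ap}_\mu=2^{\aleph_0}$ forces $\chi^{ae}_\mu=2^{\aleph_0}$. By Lemma 2(i), $\chi^{ap}_\mu\le\aleph_0$ implies $\chi^{ae}_\mu\le\aleph_0$; in particular $\chi_\mu^{ap}=\aleph_0$ forces $\chi_\mu^{ae}=\aleph_0$. By Lemma 2(ii), $\chi^{ap}_\mu=1$ implies $\chi^{ae}_\mu=1$. So the pair $(\chi^{ae}_\mu,\chi^{ap}_\mu)$ lies in $S\setminus\{(2,1),(3,1)\}$. Acyclicity was not used.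

*Realization, by acyclic graphs.* A single vertex gives $(1,1)$. For a lift $G$ of $H$, Proposition 4(4) gives $\chi^{ae}_\mu(G)=\chi^{ae}_\nu(H)$ and $\chi^{ap}_\mu(G)=\chi^{ap}_\nu(H)$. By Lemmas 6–9 the lifts of $U_k\times K_n$, $U_k$, $L$ and $C$ have $(\chi^{ae}_\mu,\chi^{ap}_\mu)$ equal to $(n,k)$, $(\aleph_0,k)$, $(\aleph_0,\aleph_0)$ and $(2^{\aleph_0},2^{\aleph_0})$. These are the remaining pairs. $\blacksquare$
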